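# Powers of free subordinators

## 1. Transforms, free infinite divisibility, free subordinators

Throughout, $\mathbb C^{\pm}$ are the open upper and lower half-planes, $\widehat{\mathbb C}$ is the Riemann sphere, $\mathcal L(X)$ is the law of $X$, and powers $\zeta^p$ are principal. For probability measures $\mu,\nu$ on $\mathbb R$, the free additive convolution $\mu\boxplus\nu$ is the law of $X+Y$ for free independent selfadjoint $X\sim\mu$, $Y\sim\nu$ affiliated to a $\mathrm{II}_1$ factor. A limit at $\infty$ in $\mathbb C^+$ is called nontangential if it holds in each Stolz angle $\{|\operatorname{Re}z|<\alpha\operatorname{Im}z\}$.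

**Definition 1 (transforms).** For a probability measure $\mu$ on $\mathbb R$ put $G_\mu(z)=\int\frac{\mu(dx)}{z-x}$, $F_\mu=1/G_\mu$, $\varphi_\mu(z)=F_\mu^{-1}(z)-z$ (on a Stolz angle truncated near $\infty$), and $R_\mu(w)=\varphi_\mu(1/w)$. If $\mu$ lives on $[0,\infty)$, put
$$g_\mu(x)=\int\frac{\mu(du)}{x+u}=-G_\mu(-x),\qquad x>0 .$$

Recall that $G_\mu(\mathbb C^+)\subset\mathbb C^-$. Also $g_\mu$ determines $\mu$, because $G_\mu$ is analytic off $[0,\infty)$. Near $w=0$ the function $1/w+R_\mu(w)$ inverts $G_\mu$.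

Two laws serve as examples all along. Let $Y$ have the semicircle law $S(0,1)$, with density $\frac1{2\pi}\sqrt{4-x^2}$ on $[-2,2]$. Then $G_Y(z)=\frac12(z-\sqrt{z^2-4})$ satisfies $G+1/G=z$, so $R_Y(w)=w$. Let $Z$ have the free Poisson law $\pi(1,1)$, with density $\frac1{2\pi}\sqrt{(4-x)/x}$ on $(0,4)$; it is the law of $Y^2$. By symmetry of $Y$, $G_Z(z^2)=E\frac1{z^2-Y^2}=G_Y(z)/z=:u$. Since $zu=G_Y(z)$ satisfies $(zu)^2-z(zu)+1=0$, we get $u(1-u)=1/z^2$. So $w=G_Z(z)$ solves $w(1-w)=1/z$, that is, $z=\frac1{w(1-w)}=\frac1w+\frac1{1-w}$, and $R_Z(w)=\frac1{1-w}$.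

**Definition 2 (FID).** $\mu$ is freely infinitely divisible, $\mu\in\mathrm{FID}$, if for every $n\in\mathbb N$ there is a probability measure $\mu_n$ with $\mu=\mu_n^{\boxplus n}$.

For $\mu\in\mathrm{FID}$ the powers $\mu^{\boxplus t}$ exist for all $t\ge0$, and $\mu=\mathcal L(X_1)$ for a free Lévy process $(X_t)$ with $\mathcal L(X_t)=\mu^{\boxplus t}$. We use the following theorem of Bercovici and Voiculescu (Indiana Univ. Math. J. 42 (1993), Thm 5.10), cited as [BV]: $\mu\in\mathrm{FID}$ iff $\varphi_\mu$ extends analytically to a map $\mathbb C^+\to\mathbb C^-\cup\mathbb R$. An analytic $\varphi:\mathbb C^+\to\mathbb C^-\cup\mathbb R$ is $\varphi_\mu$ for a (unique) $\mu\in\mathrm{FID}$ iff $\varphi(z)/z\to0$ nontangentially at $\infty$. Moreover $\varphi_{\mu\boxplus\nu}=\varphi_\mu+\varphi_\nu$ and $\varphi_{\mu^{\boxplus t}}=t\varphi_\mu$. For $\mu\in\mathrm{FID}$ we write $R_\mu$ also for the extension to $\mathbb C^-$.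

Examples: $\varphi_Y(z)=1/z$ maps $\mathbb C^+$ to $\mathbb C^-$, so $S(0,1)\in\mathrm{FID}$. The law $\frac12(\delta_{-1}+\delta_1)$ is not in $\mathrm{FID}$. Here $F(z)=z-1/z$ and $\varphi(z)=\frac12(\sqrt{z^2+4}-z)$. An extension to $\mathbb C^+$ would satisfy $(2\varphi+z)^2=z^2+4$, an analytic square root near $2i$ of a function with a simple zero there, which is impossible.

**Definition 3 (FS).** $\mathrm{FS}$ is the class of laws of $X_1$ for free Lévy processes with $X_t\ge0$ for all $t$ (free subordinators). Equivalently, $\mu\in\mathrm{FS}$ iff $\mu\in\mathrm{FID}$ and $\mu^{\boxplus t}$ is supported on $[0,\infty)$ for every $t>0$. We write $X\in\mathrm{FS}$ for $\mathcal L(X)\in\mathrm{FS}$.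

A constant $a\ge0$ is in $\mathrm{FS}$, with $R=a$. The condition for all $t$ is a real one: $2+Y$ is freely infinitely divisible and supported on $[0,4]$, but its $t$-th power has $R(w)=2t+tw$, a semicircle law on $[2t-2\sqrt t,\,2t+2\sqrt t]$, which reaches below $0$ for $t<1$. So $2+Y\notin\mathrm{FS}$.

**Definition 4 (Stieltjes and complete Bernstein functions).** A Stieltjes function is $g(x)=\frac ax+c+\int_{(0,\infty)}\frac{\sigma(ds)}{x+s}$ on $(0,\infty)$, and a complete Bernstein function (CBF) is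
$$f(x)=a+\beta x+\int_{(0,\infty)}\frac{x}{x+s}\,\sigma(ds),$$
with nonnegative constants and $\int\frac{\sigma(ds)}{1+s}<\infty$ in both cases.

For instance $g_\mu$ is Stieltjes, $\frac1{x+1}$ is Stieltjes, and $\frac x{x+1}$ is CBF with $\sigma=\delta_1$. We cite two facts as [SSV] (Schilling–Song–Vondraček, *Bernstein Functions*, Thms 6.2, 7.3). First, $f:(0,\infty)\to[0,\infty)$ is CBF iff $f$ extends analytically to $\mathbb C\setminus(-\infty,0]$ with $\operatorname{Im}\xi\cdot\operatorname{Im}f(\xi)\ge0$ and $f(0+)\in[0,\infty)$ exists; then $a=f(0+)$ and, by dominated convergence, $\beta=\lim_{x\to\infty}f(x)/x$. Second, if $g\not\equiv0$ is Stieltjes, then $1/g$ is CBF. By the first fact $\sqrt x$ is CBF, since the principal root maps $\mathbb C^+$ into itself.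

**Definition 5 (the class $\mathcal R$ and the drift).** $\mathcal R$ is the set of functions
$$r(w)=\int_{[0,\infty)}\frac{1+s}{1+sw}\,\kappa(ds),\qquad\kappa\text{ a finite measure on }[0,\infty).$$
The drift of $r$ is $b=\kappa(\{0\})=\lim_{w\to\infty}r(w)$ (dominated convergence: the kernel is $\le1$ for $w\ge1$).

Lemma 4 below shows that $\mu\in\mathrm{FS}$ iff $\mu\in\mathrm{FID}$ and $R_\mu(v)=r(-v)$ on $\mathbb C^-$ for some $r\in\mathcal R$. This $r$ is determined by $\mu$, since $r(w)=R_\mu(-w)$ on $\mathbb C^+$, hence by continuation on $(0,\infty)$. The drift of $X\in\mathrm{FS}$ is the drift of its $r$. The constant $a$ has $\kappa=a\delta_0$ and drift $a$. The free Poisson variable $Z$ has $r(w)=\frac1{1+w}$, so $\kappa=\frac12\delta_1$ and drift $0$.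

## 2. Stability of FS under $x\mapsto x^p$

An element of $\mathrm{FS}$ is nonnegative, so $X^p$ makes sense for $p\ge1$. The question, posed in "Positive Lévy Processes In Classical And Free Probability", is this: if $X$ is the value at time $1$ of a positive free Lévy process, is the same true of $X^p$ for every real $p\ge1$? Powers are taken by functional calculus, and divisibility is about free sums. These two operations have no evident relation. The answer is yes.

**Theorem 1.** Let $X\in\mathrm{FS}$ have drift $b\ge0$ and let $p\ge1$. Then $X^p-b^p\in\mathrm{FS}$; in particular $X^p\in\mathrm{FS}$.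

**Corollary.** $\mathcal L(Z^{q/2})=\mathcal L(|Y|^q)\in\mathrm{FS}$ for $q\ge2$; and $e^X-e^b\in\mathrm{FS}$ for every $X\in\mathrm{FS}$ with drift $b$.

**Theorem 2 (sharpness).** For every real $p<1$, $p\ne0$, there is a bounded $X\in\mathrm{FS}$, bounded away from $0$, with $X^p\notin\mathrm{FID}$. Hence the set of $p\in\mathbb R$ such that $X^p\in\mathrm{FS}$ for all $X\in\mathrm{FS}$ for which $X^p$ is defined is exactly $\{0\}\cup[1,\infty)$.

For a constant $X=a$ we have $b=a$ and $X^p-b^p=0$, so nothing has to be shown. The first case with content is $Z^2$. To treat it by hand we need to recognize $\mathrm{FS}$ from the $R$-transform.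

## 3. The $R$-transforms of free subordinators

The first lemma decides on which sheet a solution of $\frac1w+R(w)=z$ lies.

**Lemma 1.** Let $R:\mathbb C^-\to\mathbb C^-\cup\mathbb R$ be analytic and $z\in\mathbb C^+$. Then $\frac1w+R(w)=z$ has at most one solution $w\in\mathbb C^-$. If $R=R_\mu$ with $\mu\in\mathrm{FID}$, the solution exists and equals $G_\mu(z)$.

*Proof.* With $u=1/w\in\mathbb C^+$ the equation reads $u=\Psi(u):=z-R(1/u)$. The map $\Psi$ sends $\mathbb C^+$ into $\{\operatorname{Im}\ge\operatorname{Im}z\}$, so it is an analytic self-map of $\mathbb C^+$ and not the identity. If it had two fixed points, transport $\mathbb C^+$ to the disc with one of them at $0$. The other gives equality in the Schwarz lemma, so the map is a rotation fixing a nonzero point, hence the identity, a contradiction. If $R=R_\mu$, then $F_\mu(iy)/(iy)\to1$, and the definition of $\varphi_\mu$ gives $F_\mu(z)+\varphi_\mu(F_\mu(z))=z$, that is, $1/G_\mu(z)+R_\mu(G_\mu(z))=z$, for $z=iy$ with $y$ large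 and nearby. Since $G_\mu(\mathbb C^+)\subset\mathbb C^-$, the left side is analytic on $\mathbb C^+$, and the identity continues to $\mathbb C^+$. $\square$

**Lemma 2.** Let $\mu\in\mathrm{FID}$ and suppose that $R_\mu$ extends analytically to a neighborhood of $0$, with real values on $\mathbb R$. Then $\mu$ has compact support.

*Proof.* $K(w)=\frac1w+R_\mu(w)$ has a simple pole at $0$ with residue $1$. So it has a local inverse $k$, analytic on some $\{|z|>A\}$, real on the reals, with $k(z)\sim1/z$. For $y$ large, $k(iy)=-\frac iy(1+o(1))\in\mathbb C^-$, and the same holds for points near $iy$. There $\frac1k+R_\mu(k)=z$, so $k=G_\mu$ by Lemma 1. By the identity theorem $k=G_\mu$ on $\{\operatorname{Im}z>0,|z|>A\}$. So $G_\mu$ continues analytically, with real values, across $\{x\in\mathbb R:|x|>A\}$, and by Stieltjes inversion $\mu$ has no mass there. $\square$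

**Lemma 3.** If $\mu_n,\mu$ are probability measures on $[0,\infty)$ and $g_{\mu_n}\to g_\mu$ pointwise on $(0,\infty)$, then $\mu_n\to\mu$ weakly. Conversely, weak convergence implies $g_{\mu_n}\to g_\mu$ pointwise.

*Proof.* By Helly, every subsequence has a further subsequence converging vaguely to a measure $\nu$ on $[0,\infty)$ of mass $\le1$. As $u\mapsto\frac1{x+u}$ is continuous and vanishes at $\infty$, $g_\nu=g_\mu$, so $\nu=\mu$. Since $\mu$ has mass $1$, the convergence is weak. The converse holds because $u\mapsto\frac1{x+u}$ is bounded and continuous. $\square$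

Let $r\in\mathcal R$. On $(0,\infty)$, $r$ is nonincreasing. Also $wr(w)$ is nondecreasing, since $\frac{d}{dw}\frac{w(1+s)}{1+sw}=\frac{1+s}{(1+sw)^2}>0$. Finally $wr(w)\to0$ as $w\to0+$, by dominated convergence, since $\frac{w(1+s)}{1+sw}\le1$ for $w\le1$. So for each $x>0$ the left side of
$$wx+wr(w)=1\tag{1}$$
increases strictly and continuously from $0$ to $\infty$, and (1) has exactly one solution $w\in(0,\infty)$.

**Lemma 4.** $\mu\in\mathrm{FS}$ iff $\mu\in\mathrm{FID}$ and $R_\mu(v)=r(-v)$ on $\mathbb C^-$ for some $r\in\mathcal R$. Every $r\in\mathcal R$ arises from a unique $\mu\in\mathrm{FS}$, and then $w=g_\mu(x)$ is the solution of (1) for every $x>0$. If $X\sim\mu$ has drift $b$, then $X-b\in\mathrm{FS}$.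

*Proof.* **From $r$ to $\mu$.** We first build a freely infinitely divisible law from $r$, then locate its support. Put $R(v)=r(-v)=\int\frac{1+s}{1-sv}\kappa(ds)$. For $v\in\mathbb C^-$, $\operatorname{Im}(1-sv)\ge0$, so $R$ maps $\mathbb C^-$ to $\mathbb C^-\cup\mathbb R$. Let $\varphi(z)=R(1/z)$. Then $\varphi(z)/z=\int\frac{1+s}{z-s}\kappa(ds)$. In a Stolz angle $|z-s|\ge c\max(|z|,s)$, so for $|z|\ge1$ the integrand is bounded by $2/c$ and tends to $0$ as $z\to\infty$. Hence $\varphi(z)/z\to0$ nontangentially, and by [BV] $R=R_\mu$ for a unique $\mu\in\mathrm{FID}$.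

Let $E(w)=\frac1w-r(w)$ on $(0,\infty)$. Where $E>0$,
$$E'=\frac{(wE)'}w-\frac Ew<0,\qquad\text{because }(wE)'=-(wr)'\le0 .$$
Let $g(x)$ be the solution of (1), i.e. $E(g(x))=x>0$. As $E'(g(x))<0$, $g$ is real-analytic on $(0,\infty)$ and $g'<0$. Then $v(z):=-g(-z)$ is analytic near $(-\infty,0)$, real there, $v'(z)=g'(-z)<0$ there, and $\frac1v+R(v)=-\frac1g+r(g)=-E(g(-z))=z$. For $z\in\mathbb C^+$ close to a point of $(-\infty,0)$ we have $v(z)\in\mathbb C^-$ because $v'<0$, so $v(z)=G_\mu(z)$ by Lemma 1. Thus $G_\mu$ continues analytically with real values across $(-\infty,0)$. Hence $\mu((-\infty,0))=0$ by Stieltjes inversion, and $g=g_\mu$. Applied to $tr\in\mathcal R$, which belongs to $\mu^{\boxplus t}$, this gives $\operatorname{supp}\mu^{\boxplus t}\subset[0,\infty)$ for all $t>0$. So $\mu\in\mathrm{FS}$. Finally $r-b\in\mathcal R$ (remove the atom of $\kappa$ at $0$) corresponds to $\mathcal L(X-b)$, so $X-b\in\mathrm{FS}$.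

**From $\mu$ to $r$.** We represent $\varphi_\mu$ as a limit of difference quotients as $t\to0$. Let $\mu\in\mathrm{FS}$, $\mu_t=\mu^{\boxplus t}$, $F_t=F_{\mu_t}$, $g_t=g_{\mu_t}$. By [SSV], $1/g_t$ is CBF, and its linear coefficient is $\lim_{x\to\infty}\frac1{xg_t(x)}=1$. Write the rest as $a+\int\frac x{x+s}\sigma(ds)$ and put $\kappa_t=\frac1t\big(a\delta_0+\frac{\sigma(ds)}{1+s}\big)$, a finite measure. Then
$$B_t(x):=\frac1t\Big(\frac1{g_t(x)}-x\Big)=\int_{[0,\infty)}\frac{x(1+s)}{x+s}\kappa_t(ds)$$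
(the kernel is $1$ at $s=0$). Continued to $-z$ with $z\in\mathbb C^+$, and using $g_t(-z)=-G_{\mu_t}(z)$,
$$B_t(-z)=\frac{z-F_t(z)}t=\varphi_\mu(F_t(z)),$$
the last equality by Lemma 1 for $\mu_t$, where $\varphi_{\mu_t}=t\varphi_\mu$. As $t\to0$, $F_t(z)\to z$: by Rouché, $u+t\varphi_\mu(u)=z$ has a solution $u$ in any given small disc around $z$ for small $t$, and $1/u=G_{\mu_t}(z)$ by Lemma 1. Hence $B_t(-z)\to\varphi_\mu(z)$.

The masses are bounded: $B_t(-i)=\int\frac{(1+s)(1-is)}{1+s^2}\kappa_t(ds)$, so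
$$\operatorname{Re}B_t(-i)+|\operatorname{Im}B_t(-i)|=\int\frac{(1+s)^2}{1+s^2}\kappa_t(ds)\ge\kappa_t([0,\infty)),$$
and $B_t(-i)\to\varphi_\mu(i)$. Along a sequence $t\to0$, $\kappa_t\to\kappa$ weakly on the compact space $[0,\infty]$. For $\xi\in\mathbb C^-$ the kernel $\frac{\xi(1+s)}{\xi+s}$ is continuous on $[0,\infty]$ with value $\xi$ at $s=\infty$, so
$$\varphi_\mu(-\xi)=\int_{[0,\infty]}\frac{\xi(1+s)}{\xi+s}\kappa(ds).$$
As in the first part, the contribution of $[0,\infty)$ is $o(|\xi|)$ nontangentially. Since $\varphi_\mu(z)/z\to0$, we get $\kappa(\{\infty\})=0$. Setting $\xi=-1/v$ gives $R_\mu(v)=\varphi_\mu(1/v)=\int_{[0,\infty)}\frac{1+s}{1-sv}\kappa(ds)$. $\square$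

The next lemma is the test used to prove membership. Its input is the function $C(v)=vR(v)$.

**Lemma 5.** Let $C:\mathbb C^-\to\mathbb C^-$ be analytic. Suppose that $C$ extends analytically across $(-\infty,0)$ with values in $(-\infty,0)$ there, and that $C(v)\to0$ as $v\to0$ along $(-\infty,0)$. Let $\nu$ be a probability measure on $\mathbb R$ with
$$\frac{1+C(v)}v=z\quad\text{for }v=G_\nu(z)$$
for all $z$ in a nonempty open subset of $\mathbb C^+$. Then $\nu\in\mathrm{FS}$ and $R_\nu(v)=C(v)/v$. The corresponding $r\in\mathcal R$ is $r(x)=-C(-x)/x$.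

*Proof.* Put $f(\xi)=-C(-\xi)$ for $\xi\in\mathbb C^+\cup(0,\infty)$, extended to $\mathbb C\setminus(-\infty,0]$ by $f(\bar\xi)=\overline{f(\xi)}$. Then $f$ is analytic, $f>0$ on $(0,\infty)$, $\operatorname{Im}f>0$ on $\mathbb C^+$, and $f(0+)=0$. By [SSV], with $a=f(0+)=0$,
$$f(x)=\beta x+\int_{(0,\infty)}\frac x{x+s}\sigma(ds),\qquad r(x):=\frac{f(x)}x=\beta+\int_{(0,\infty)}\frac{\sigma(ds)}{x+s}.$$
With $t=1/s$ we have $\frac1{x+s}=\frac t{1+tx}=\frac{1+t}{1+tx}\cdot\frac1{1+s}$. As $\int\frac{\sigma(ds)}{1+s}<\infty$, $r\in\mathcal R$, with drift $\beta$. By Lemma 4 there is $\mu'\in\mathrm{FS}$ with $R_{\mu'}(v)=r(-v)=C(v)/v$. So $\frac1v+R_{\mu'}(v)=\frac{1+C(v)}v$, which equals $z$ at $v=G_\nu(z)$ for $z$ in the given open set. By Lemma 1, $G_\nu=G_{\mu'}$ there, hence on $\mathbb C^+$, and $\nu=\mu'$. $\square$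

## 4. The square of the free Poisson variable, by hand

We check that $Z^2\in\mathrm{FS}$. Here $G=G_Z$ is $G(z)=\frac12(1-\sqrt{1-4/z})$ on $\mathbb C\setminus[0,4]$ with the principal root, and $g(x)=g_Z(x)=\frac12(\sqrt{1+4/x}-1)$. Let $G_2$ be the Cauchy transform of $Z^2$. From $\frac1{\zeta^2-x^2}=\frac1{2\zeta}\big(\frac1{\zeta-x}+\frac1{\zeta+x}\big)$,
$$G_2(\zeta^2)=\frac{G(\zeta)+g(\zeta)}{2\zeta}=\frac{\sqrt{1+4/\zeta}-\sqrt{1-4/\zeta}}{4\zeta}\qquad(\operatorname{Re}\zeta>0,\ \zeta\notin(0,4]).\tag{2}$$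
Write $z=\zeta^2$ and $V=G_2(z)$. Squaring $4\zeta V$ gives $16zV^2=2-2\sqrt{1-16/z}$. Squaring $1-8zV^2=\sqrt{1-16/z}$ gives $4z^3V^4-z^2V^2+1=0$. In terms of $c=zV$,
$$4Vc^3-c^2+1=0,\qquad\text{i.e.}\qquad V=\frac{c^2-1}{4c^3}.\tag{3}$$

At $V=0$ the roots of (3) that stay finite are $c=\pm1$, both simple. Let $c(v)$ be the root near $1$ for small $v$, so $c(v)=1+2v+\cdots$. For $|z|$ large, $zG_2(z)$ is near $1$, so $zG_2(z)=c(G_2(z))$.

For $v\in\mathbb C^-$ the three roots of (3) are not real: $c=0$ is not a root, and real $c\neq0$ forces real $v$. They are simple. Indeed, a double root would satisfy $12vc^2=2c$, so $6vc=1$; inserting this in (3) gives $c^2=3$, so $c$ would be real. So over the simply connected domain $\mathbb C^-$ there are three analytic root functions, and none of them is ever real. The one extending $c(v)=1+2v+\cdots$ is in $\mathbb C^-$ near $0$, so it stays in $\mathbb C^-$. On $0<c<1$ the function $\frac{c^2-1}{4c^3}$ has derivative $\frac{3-c^2}{4c^4}>0$ and increases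 from $-\infty$ to $0$. Its inverse $(-\infty,0)\to(0,1)$ is real-analytic and agrees with $c(v)$ near $0$, so it is the continuation of $c$ across $(-\infty,0)$. Hence $C=c-1$ satisfies the hypotheses of Lemma 5 with $\nu=\mathcal L(Z^2)$, and $Z^2\in\mathrm{FS}$. Since $C\in(-1,0)$ on $(-\infty,0)$, $r(x)=-C(-x)/x\to0$: the drift is $0=0^2$, as Theorem 1 predicts.

The proof used that $G_2$ solves a polynomial equation whose branch points can be listed. For general $X$ and real $p$ there is no such equation.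

## 5. Why $G_p(K(w)^p)$ fails, and how to continue it across the cut

Let $G=G_\mu$ for $\mu=\mathcal L(X)$, $K(w)=\frac1w+R_\mu(w)$, and let $G_p$ be the Cauchy transform of $X^p$. If $0<\arg\zeta<\pi/p$ and $w=G(\zeta)$, then $K(w)=\zeta$ and $v:=G_p(\zeta^p)=G_p(K(w)^p)$ is a point whose preimage under $G_p$ is $K(w)^p$. This suggests to let $w$ range over all points of $\mathbb C^-$ with $|\arg K(w)|<\pi/p$, to set $v=G_p(K(w)^p)$, and to define the continued inverse of $G_p$ by $K_p(v)=K(w)^p$.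

The attempt stops where $K(w)$ crosses the support of $\mu$. Take $X=Z$, $p=2$, $K(w)=\frac1{w(1-w)}$. On the half-line $w=\frac12-iy$, $y>0$, we have $K(w)=\frac4{1+4y^2}\in(0,4)$. To its left in $\mathbb C^-$, $\operatorname{Im}K>0$ and $G(K(w))=w$. To its right $\operatorname{Im}K<0$, and $G(K(w))=1-w$, because $G(\zeta)$ is the root of $w(1-w)=1/\zeta$ with real part less than $\frac12$. By (2), $G_2(K(w)^2)$ is $\frac{w+g(K(w))}{2K(w)}$ on the left near this half-line and $\frac{1-w+g(K(w))}{2K(w)}$ on the right. Across $\frac12-iy$ it jumps by $iy/K(w)\ne0$. On the right its values lie in $\mathbb C^+$, as $G_2(\mathbb C^-)\subset\mathbb C^+$. So the only values in $\mathbb C^-$ so obtained lie in $G_2(\mathbb C^+)$. That set is not all of $\mathbb C^-$: for $x\in(0,16)$ the boundary value $v^*=G_2(x+i0)$ lies in $\mathbb C^-$, and if $v^*=G_2(z^*)$ with $z^*\in\mathbb C^+$, then by the open mapping theorem points $G_2(x+i\varepsilon)$ would be taken also near $z^*$, against the injectivity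 of $G_2$ on $\mathbb C^+$, which holds because $Z^2\in\mathrm{FID}$.

The example also shows the repair. The left formula $\frac{w+g(K(w))}{2K(w)}$ is analytic across the half-line. It differs from the naive one by having $w$ in place of $G(K(w))$. (It also solves the cubic of Section 4. With $t=1-2w$ and $s=\sqrt{1+4w-4w^2}$ one has $s^2+t^2=2$, $s^2-t^2=8w(1-w)$, and $v=\frac{w+g(K)}{2K}=\frac{(s+t)(s-t)^2}{32}$, $c=vK^2=\frac2{s+t}$. From $(s\pm t)^2=2(1\pm st)$ we get $c^2-1=\frac{1-st}{1+st}$ and $\frac{c^2-1}{4c^3}=\frac{(1-st)(s+t)^3}{32(1+st)}=v$.)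

For general $p$, consider as functions of $\zeta$ the kernels
$$\frac1{\zeta^p-x^p}\qquad\text{and}\qquad\frac1{p\,\zeta^{p-1}(\zeta-x)} .$$
Both have a simple pole at $\zeta=x$ with residue $\frac1{px^{p-1}}$. Integrating the difference against $\mu$ gives a function $h$ without a cut:
$$G_p(\zeta^p)=h(\zeta)+\frac{G(\zeta)}{p\zeta^{p-1}} .$$
The cut of $G_p$ is therefore the cut of $G$, and the analytic continuation of $G$ through its cut is known: it is $w$, where $\zeta=K(w)$. So we set
$$T(w)=h(\zeta)+\frac{w}{p\,\zeta^{p-1}},\qquad\zeta=K(w),$$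
and we want $v=T(w)$, $K_p(v)=K(w)^p$. By Lemma 5 we must show that $T$ takes each value in $\mathbb C^-$ exactly once on a suitable domain, that $\operatorname{Im}(\zeta^pT-1)<0$, and that things behave on the negative axis. The covering property will come from a degree count, which requires knowing $T$ near every boundary point. We therefore first reduce to laws for which $K$ is rational with $K(\infty)>0$.

## 6. Approximation by rational $R$-transforms, and closedness of FS

Let $\mathrm{FS}_0$ be the set of $\mu\in\mathrm{FS}$ whose $\kappa$ is finitely supported with drift $d>0$, i.e.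
$$R_\mu(w)=d+\sum_{j=1}^m\frac{c_jt_j}{1-t_jw},\qquad m\ge0,\quad d,c_j,t_j>0,\quad t_j\text{ distinct}.\tag{4}$$
For example, $1+\varepsilon Z\in\mathrm{FS}_0$ for $\varepsilon>0$, with $R(w)=1+\frac{\varepsilon}{1-\varepsilon w}$.

**Lemma 6.** For $\mu\in\mathrm{FS}$ with drift $b$ there are $\mu_n\in\mathrm{FS}_0$ with drifts $b_n=b+\frac1n$ and $\mu_n\to\mu$ weakly.

*Proof.* Let $\kappa_n=(b+\frac1n)\delta_0+\sum_{k=1}^{n^2}\kappa\big((\frac{k-1}n,\frac kn]\big)\delta_{k/n}$. For bounded continuous $f$,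
$$\int f\,d\kappa_n=\Big(b+\frac1n\Big)f(0)+\int_{(0,n]}f\Big(\frac{\lceil ns\rceil}n\Big)\kappa(ds)\longrightarrow\int f\,d\kappa$$
by dominated convergence. As $s\mapsto\frac{1+s}{1+sw}$ is bounded and continuous, $r_n\to r$ pointwise on $(0,\infty)$. The continuous, strictly increasing functions $w\mapsto wx+wr_n(w)-1$ converge pointwise to $wx+wr(w)-1$, so their zeros converge. By Lemma 4 this says $g_{\mu_n}(x)\to g_\mu(x)$ for all $x>0$. Apply Lemma 3. $\square$

**Lemma 7.** $\mathrm{FS}$ is closed under weak convergence.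

*Proof.* Let $\mu_n\in\mathrm{FS}$ with $r_n,\kappa_n$, and $\mu_n\to\mu$ weakly. Then $\mu$ lives on $[0,\infty)$ and $g_{\mu_n}\to g_\mu$ on $(0,\infty)$. These functions are continuous and strictly decreasing with limit $0$ at $\infty$. Let $w\in(0,g_\mu(0+))$ and $x_1<g_\mu^{-1}(w)<x_2$. For large $n$, $g_{\mu_n}(x_1)>w>g_{\mu_n}(x_2)$, so $g_{\mu_n}^{-1}(w)$ is defined and lies in $(x_1,x_2)$. Hence $g_{\mu_n}^{-1}(w)\to g_\mu^{-1}(w)$, and by (1)
$$r_n(w)=\frac1w-g_{\mu_n}^{-1}(w)\longrightarrow\frac1w-g_\mu^{-1}(w).$$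
Fix one such $w'$. Since $r_n$ is nonincreasing and $wr_n(w)$ is nondecreasing, $\kappa_n([0,\infty))=r_n(1)\le\max(1,w')\,r_n(w')$, so the masses are bounded. Along a subsequence $\kappa_n\to\kappa$ weakly on $[0,\infty]$, and $r_n(w)\to r(w)=\int_{[0,\infty]}\frac{1+s}{1+sw}\kappa(ds)$ for all $w>0$ (the kernel is $\frac1w$ at $s=\infty$). For $w\le1$ the function $w\frac{1+s}{1+sw}$ is at most $1$. As $w\to0$ it tends to $0$ for $s<\infty$, and it is $1$ at $s=\infty$. By dominated convergence
$$\kappa(\{\infty\})=\lim_{w\to0}wr(w)=\lim_{w\to0}\big(1-wg_\mu^{-1}(w)\big)=\lim_{x\to\infty}\big(1-xg_\mu(x)\big)=0 .$$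
So $r\in\mathcal R$. Let $\mu'\in\mathrm{FS}$ belong to $r$. For every $x>0$ both $g_\mu(x)$ and $g_{\mu'}(x)$ solve (1), so $\mu=\mu'$. $\square$

## 7. The functions $K$, $C$, $h$, $T$ for a law in $\mathrm{FS}_0$

Fix $p>1$ and $\mu=\mathcal L(X)$ as in (4), $G=G_\mu$, and
$$K(w)=\frac1w+R_\mu(w),\qquad C(w)=wK(w)-1=dw+\sum_jc_j\Big(\frac1{1-t_jw}-1\Big).$$
Both are real rational functions; the poles of $K$ are $0$ and the $1/t_j$, and $K(\infty)=d$. For $w\in\mathbb C^-$ each summand of $C$ has negative imaginary part, so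
$$\operatorname{Im}C(w)<0,\quad\text{hence}\quad\operatorname{Im}(wK(w))<0\ \text{ and }\ K(w)\ne0\qquad(w\in\mathbb C^-).\tag{5}$$

**Support.** $X-d\in\mathrm{FS}$ gives $\operatorname{supp}\mu\subset[d,\infty)$, and Lemma 2 gives compactness. So $\operatorname{supp}\mu\subset[d,M]$ with $0<d\le M<\infty$.

**Sheets.** This relates $K$ and $G$. By Lemma 1,
$$w\in\mathbb C^-,\ K(w)=\zeta\in\mathbb C^+\ \Longrightarrow\ w=G(\zeta);\qquad K(G(\zeta))=\zeta\ \text{ for }\zeta\in\mathbb C^+\cup(-\infty,d).\tag{6}$$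
On $(-\infty,d)$ the second relation follows by continuity, since $G<0$ there and $K$ is analytic on $(-\infty,0)$. By analyticity it also holds in a neighborhood of $\zeta=0$. Put $w_0:=G(0)<0$. Then $K(w_0)=0$ and $K'(w_0)G'(0)=1$, so $G$ is the local inverse: $w=G(K(w))$ for $w$ near $w_0$. Moreover, $w_0$ is the only zero of $K$ on $(-\infty,0)$. Indeed, the zeros of $K$ there are the solutions of $C=-1$, and $C'(w)=d+\sum_j\frac{c_jt_j}{(1-t_jw)^2}>0$.

**The function $h$.** Let
$$\Delta=\{\zeta\ne0:|\arg\zeta|<\tfrac\pi p\},\qquad\Delta'=\{\zeta\ne0:|\arg\zeta|<\min(\pi,\tfrac{2\pi}p)\}.$$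
Since $p>1$, $\overline\Delta\setminus\{0\}\subset\Delta'$. Put
$$h(\zeta)=\int\Big[\frac1{\zeta^p-x^p}-\frac1{p\zeta^{p-1}(\zeta-x)}\Big]\mu(dx)=\int x^{-p}\,n\Big(\frac\zeta x\Big)\mu(dx),\qquad n(q)=\frac1{q^p-1}-\frac1{pq^{p-1}(q-1)} .$$
At $q=1$ both terms of $n$ have residue $\frac1p$, so the singularity is removable. The other solutions of $q^p=1$ with $|\arg q|<\pi$ have $|\arg q|\ge2\pi/p$. So $n$ is analytic on $\Delta'$, and so is $h$, as $x$ ranges over $[d,M]$. Also $h$ is real on $(0,\infty)$, and $h(\zeta)\to0$ as $\zeta\to\infty$ in $\Delta$. If $\zeta\in\overline\Delta\setminus\{0\}$ and $\zeta\notin[d,M]$, then $\zeta^p\notin[d^p,M^p]$ and the integral can be split: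
$$h(\zeta)=G_p(\zeta^p)-\frac{G(\zeta)}{p\zeta^{p-1}},\qquad G_p(z)=\int\frac{\mu(dx)}{z-x^p} .$$

**The function $T$.** With $\zeta=K(w)$ set
$$D=\{w\in\mathbb C^-:K(w)\in\Delta\},\qquad T(w)=h(\zeta)+\frac w{p\,\zeta^{p-1}} .$$
$T$ is analytic wherever $w\in\mathbb C$ is not a pole of $K$ and $K(w)\in\Delta'$. For $\zeta=K(w)\in\overline\Delta\setminus(\{0\}\cup[d,M])$,
$$T(w)=G_p(\zeta^p)+\frac{w-G(\zeta)}{p\,\zeta^{p-1}},\qquad\text{and}\quad T(w)=G_p(\zeta^p)\ \text{ if also }w\in\mathbb C^-,\ \operatorname{Im}\zeta>0,\tag{7}$$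
the latter by (6).

## 8. The sign of $\zeta^pT-1$

**Step 1.** The aim is the inequality that will become $\operatorname{Im}C_p<0$ for $X^p$: for $w\in D$ and $\zeta=K(w)$, $\operatorname{Im}(\zeta^pT(w)-1)<0$.

We have $q^pn(q)=\frac{q^p}{q^p-1}-\frac q{p(q-1)}=1-\frac1p+\frac1{q^p-1}-\frac1{p(q-1)}$. Together with $w\zeta=1+C(w)$ this gives
$$\zeta^pT(w)-1=\frac{C(w)}p+\int m\Big(\frac\zeta x\Big)\mu(dx),\qquad m(q)=\frac1{q^p-1}-\frac1{p(q-1)} .\tag{8}$$

If $\operatorname{Im}\zeta>0$, then $z=\zeta^p\in\mathbb C^+$, and by (7) $\zeta^pT-1=zG_p(z)-1=\int\frac{x^p}{z-x^p}\mu(dx)\in\mathbb C^-$.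

If $\operatorname{Im}\zeta\le0$, then by (5) and (8) it suffices that $\operatorname{Im}m\le0$ on $\{-\frac\pi p<\arg q\le0\}$. On $q>0$, $m$ is real (the singularity at $1$ is removable). On $\arg q=-\frac\pi p$, $q^p$ is negative, so
$$\operatorname{Im}m(q)=\frac1p\,\frac{\operatorname{Im}q}{|q-1|^2}<0 .$$
Within the closed sector, $m\to0$ at $\infty$ and $m\to-1+\frac1p$ at $0$, both real. So $\operatorname{Im}m$ is harmonic in the open sector and continuous on its compact closure in $\widehat{\mathbb C}$, with boundary values $\le0$. By the maximum principle, $\operatorname{Im}m\le0$.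

## 9. Boundary values of $T$, properness, and constancy of the degree

It would be convenient if $T$ mapped $D$ into $\mathbb C^-$. In case (a−) below $T$ has values in $\mathbb C^+$ at the boundary, so this fails whenever that case occurs. We therefore restrict to $U=\{w\in D:T(w)\in\mathbb C^-\}$. For a degree count we only need that $T$ has no boundary values in $\mathbb C^-$.

**Step 2.** The aim is to find all limits of $T$ at the boundary of $D$. Let $w_n\in D$, $\zeta_n=K(w_n)$, $w_n\to w^*\in\widehat{\mathbb C}$, $w^*\notin D$. We claim that one of the following occurs.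

* (a+) $w^*\in\mathbb C^-$ and $\arg K(w^*)=\pi/p$. Then $T(w_n)\to T(w^*)=G_p(z^*)\in(-\infty,0)$, where $z^*=K(w^*)^p<0$, by (7), because $\operatorname{Im}K(w^*)>0$.
* (a−) $w^*\in\mathbb C^-$ and $\zeta^*=K(w^*)$ has $\arg\zeta^*=-\pi/p$. Then $T(w_n)\to v^*=T(w^*)$ with $\operatorname{Im}v^*>0$. Indeed $(\zeta^*)^p=-|\zeta^*|^p$, so $G_p((\zeta^*)^p)$ is real and $(\zeta^*)^{-(p-1)}=-\zeta^*/|\zeta^*|^p$. By (7),
$$\operatorname{Im}v^*=-\frac1{p|\zeta^*|^p}\operatorname{Im}\big(w^*\zeta^*-\zeta^*G(\zeta^*)\big)>0 .$$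
Here $\operatorname{Im}(w^*\zeta^*)<0$ by (5), and $\operatorname{Im}(\zeta^*G(\zeta^*))=\operatorname{Im}\int\frac x{\zeta^*-x}\mu(dx)>0$ because $\zeta^*\in\mathbb C^-$.
* (b) $w^*$ is a pole of $K$. Then $\zeta_n\to\infty$ in $\Delta$, $w_n$ is bounded and $p>1$, so $T(w_n)\to0$.
* (c) $w^*=\infty$. Then $\zeta_n\to d$, $h(\zeta_n)\to h(d)$, and $T(w_n)\sim\frac{w_n}{pd^{p-1}}\to\infty$.
* (d) $w^*\in\mathbb R$ is not a pole and $K(w^*)>0$. Then $T(w_n)\to T(w^*)\in\mathbb R$, as $h$ is real on $(0,\infty)$.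
* (e) $w^*=w_0$. Then $\zeta_n\to0$ and $w_n=G(\zeta_n)$ for large $n$, so by (7) $T(w_n)=G_p(\zeta_n^p)\to G_p(0)\in(-\infty,0)$.
* (f) $w^*>0$ and $K(w^*)=0$. Then $\zeta_n\to0$, and by (7)
$$T(w_n)=G_p(0)+o(1)+\frac{w^*-w_0+o(1)}{p\,\zeta_n^{p-1}},\qquad w^*-w_0>0,$$
so $|T(w_n)|\to\infty$. For large $n$, $\operatorname{Im}\zeta_n\le0$: otherwise $w_n=G(\zeta_n)\to G(0)=w_0\neq w^*$ along a subsequence, by (6). So $\arg\zeta_n\in(-\frac\pi p,0]$ and $\arg\zeta_n^{-(p-1)}\in[0,\pi-\frac\pi p)$. Hence all limit points of $\arg T(w_n)$ lie in $[0,\pi-\frac\pi p]$ modulo $2\pi$.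

These are all cases. Suppose $w^*$ is finite and not a pole; then $K(w^*)\in\overline\Delta$. If $w^*\in\mathbb C^-$, then $K(w^*)\ne0$ by (5) and $K(w^*)\notin\Delta$ because $w^*\notin D$; this is (a±). If $w^*\in\mathbb R$, then $K(w^*)\in\overline\Delta\cap\mathbb R=[0,\infty)$, since $p>1$. If it is positive we have (d). If it is zero, then $w^*\ne0$ (a pole), and either $w^*<0$, so $w^*=w_0$ and we have (e), or $w^*>0$ and we have (f).

**Properness.** This says that preimages cannot escape from $U$. In every case above, all limit points of $T(w_n)$ lie in $\mathbb R\cup\mathbb C^+\cup\{\infty\}$. Let $L\subset\mathbb C^-$ be compact and $w_n\in U$ with $T(w_n)\in L$. A subsequence converges to some $w^*\in\widehat{\mathbb C}$. By the previous remark $w^*\in D$. Then $T(w^*)\in L$, so $w^*\in U$. Thus $T:U\to\mathbb C^-$ is proper.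

**Constancy of the degree.** We show that the number $N(v)$ of preimages of $v\in\mathbb C^-$ in $U$, with multiplicity, is finite and constant. $T$ is not constant on any component $V$ of $U$: otherwise $V$, being closed in $U$ and contained in a compact fiber, would be a nonempty compact open subset of $\mathbb C$. So fibers are compact and discrete, hence finite. Let $v_0\in\mathbb C^-$ and surround the points of its fiber by small disjoint closed discs in $U$, whose interiors contain these points. For $v$ near $v_0$ all preimages lie in these discs: otherwise there are $v_n\to v_0$ with preimages $w_n$ outside the open discs. By properness they accumulate at a point of $U$ outside the open discs which is mapped to $v_0$, a contradiction. By Rouché each disc contains, for $v$ near $v_0$, as many preimages of $v$ as of $v_0$, with multiplicity. So $N$ is locally constant, hence constant on $\mathbb C^-$.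

## 10. The degree is one

**Step 3.** The aim is $N\equiv1$, by counting the preimages of $-iy$ for large $y$. This is where $d>0$ enters.

Near $w=\infty$, $K$ is analytic with $K(\infty)=d>0$, so $T(w)=\frac w{pK(w)^{p-1}}+h(K(w))$ is meromorphic there with a simple pole at $\infty$. So for some $\rho$, $T$ is injective on $\{|w|>\rho\}$ and takes there every sufficiently large value exactly once, simply. For the value $-iy$ this point satisfies $w\sim-iy\,pd^{p-1}$. For large $y$ it therefore lies in $\mathbb C^-$ with $K(w)$ near $d$, i.e. in $D$, and in $U$ because $-iy\in\mathbb C^-$.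

Conversely let $y_n\to\infty$, $w_n\in U$, $T(w_n)=-iy_n$. The sequence cannot accumulate in $D$, where $T$ is finite. By Step 2 and $T(w_n)\to\infty$, every limit point is of type (c) or (f). Type (f) is excluded, since $\arg(-iy_n)=-\frac\pi2$ is not in $[0,\pi-\frac\pi p]$ modulo $2\pi$. So $w_n\to\infty$. Hence for large $y$ all preimages of $-iy$ in $U$ lie in $\{|w|>\rho\}$, and there is exactly one, simple. So $N\equiv1$ and $T:U\to\mathbb C^-$ is biholomorphic.

Let $S:\mathbb C^-\to U$ be the inverse, and put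
$$K_p(v)=K(S(v))^p,\qquad C_p(v)=vK_p(v)-1\qquad(v\in\mathbb C^-).$$
Three consequences:

* If $z\in\mathbb C^+$ and $\zeta=z^{1/p}$, then $\zeta\in\Delta\cap\mathbb C^+$. By (6) and (7), $w=G(\zeta)\in D$, $K(w)=\zeta$ and $T(w)=G_p(z)\in\mathbb C^-$. So $S(G_p(z))=G(\zeta)$ and
$$K_p(G_p(z))=z\qquad(z\in\mathbb C^+).\tag{9}$$
* $C_p(v)=\zeta^pT(w)-1$ with $w=S(v)$, $\zeta=K(w)$, so $\operatorname{Im}C_p<0$ on $\mathbb C^-$ by Step 1.
* $S(-iy)\to\infty$, so $K_p(-iy)\to d^p$ as $y\to+\infty$.

## 11. Continuation of $C_p$ across the negative axis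

**Step 4.** The aim is to supply the hypothesis of Lemma 5 on $(-\infty,0)$. We claim: as $v\to v_0\in(-\infty,0)$ in $\mathbb C^-$, all limit points of $C_p(v)$ in $\widehat{\mathbb C}$ lie in $(-\infty,0)$.

Let $v_n\to v_0$, $w_n=S(v_n)$, and pass to a subsequence with $w_n\to w^*\in\widehat{\mathbb C}$. Suppose first that $w^*\in D$. Then $T(w^*)=v_0<0$. Let $\zeta^*=K(w^*)\in\Delta$.

* If $\operatorname{Im}\zeta^*>0$, then $T(w^*)=G_p((\zeta^*)^p)\in\mathbb C^-$, a contradiction.
* If $\zeta^*>0$, then $\operatorname{Im}T(w^*)=\frac{\operatorname{Im}w^*}{p(\zeta^*)^{p-1}}<0$, a contradiction.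
* If $\operatorname{Im}\zeta^*<0$, then $(\zeta^*)^p\in\mathbb C^-$, so $\operatorname{Im}((\zeta^*)^pv_0)>0$, which contradicts Step 1.

So $w^*\notin D$. Since $T(w_n)=v_n\to v_0\in(-\infty,0)$, Step 2 leaves three cases.

* (a+): $v_0=G_p(z^*)$ with $z^*<0$, and $K_p(v_n)=\zeta_n^p\to z^*$. So $C_p(v_n)\to z^*G_p(z^*)-1=\int\frac{x^p}{z^*-x^p}\mu(dx)<0$.
* (d): $C_p(v_n)\to v_0K(w^*)^p-1<0$.
* (e): $\zeta_n\to0$, so $C_p(v_n)\to-1$.

This proves the claim. In particular $\operatorname{Im}C_p(v)\to0$ as $v$ approaches any point of $(-\infty,0)$. By the Schwarz reflection principle $C_p$ extends analytically across $(-\infty,0)$, and by the claim its values there lie in $(-\infty,0)$.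

## 12. Powers of laws in $\mathrm{FS}_0$

**Step 5.** We apply Lemma 5 to $C=C_p$ and $\nu=\mathcal L(X^p)$, and compute the drift.

The identity required in Lemma 5 is (9). It remains to see that $C_p(v)\to0$ as $v\to0$ along $(-\infty,0)$. Since $X^p$ is bounded, $G_p$ is analytic near $\infty$ with $G_p(z)\sim1/z$. So it has there a local inverse $\widetilde K$, analytic on $0<|v|<\varepsilon$, with $v\widetilde K(v)\to1$ as $v\to0$. For $A'$ large, the set $G_p(\{z\in\mathbb C^+:|z|>A'\})$ is nonempty, open, and contained in the half-disc $\{v\in\mathbb C^-:|v|<\varepsilon\}$. On it $K_p=\widetilde K$ by (9). By the identity theorem $K_p=\widetilde K$ on the half-disc. By continuity $C_p(-x)=v\widetilde K(v)-1$ at $v=-x$ for $0<x<\varepsilon$, which tends to $0$ as $x\to0+$.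

So $X^p\in\mathrm{FS}$, with $r_p(x)=-C_p(-x)/x=\beta+\int_{(0,\infty)}\frac{\sigma(ds)}{x+s}$ as in the proof of Lemma 5, and drift $\beta$. This formula extends to $x=iy$, and for $y\ge1$ we have $|iy+s|\ge\frac{y+s}{\sqrt2}\ge\frac{1+s}{\sqrt2}$. By dominated convergence
$$\beta=\lim_{y\to\infty}r_p(iy)=\lim_{y\to\infty}\frac{C_p(-iy)}{-iy}=\lim_{y\to\infty}\Big(K_p(-iy)+\frac1{iy}\Big)=d^p .$$
With the last statement of Lemma 4 we have shown: if $X\in\mathrm{FS}_0$ has drift $d$ and $p>1$, then $X^p\in\mathrm{FS}$ has drift exactly $d^p$, and $X^p-d^p\in\mathrm{FS}$.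

## 13. General free subordinators and exponentials

*Proof of Theorem 1.* For $p=1$ this is the last statement of Lemma 4, together with $X\in\mathrm{FS}$. Let $p>1$ and let $X\in\mathrm{FS}$ have drift $b$. By Lemma 6 choose $X_n\in\mathrm{FS}_0$ with drifts $b_n=b+\frac1n$ and $X_n\to X$ in law. By Section 12, $X_n^p-b_n^p\in\mathrm{FS}$. By the continuous mapping theorem and $b_n\to b$, $X_n^p-b_n^p\to X^p-b^p$ in law. By Lemma 7, $X^p-b^p\in\mathrm{FS}$. Adding the constant $b^p\ge0$ replaces the corresponding $r$ by $r+b^p\in\mathcal R$, so $X^p\in\mathrm{FS}$. $\blacksquare$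

Because the shift $b_n^p$ is subtracted before the limit, the sharper statement survives, although the approximation needs $b_n>0$.

*Proof of the Corollary.* For the first claim, $|Y|^q=(Y^2)^{q/2}$ and $\mathcal L(Y^2)=\mathcal L(Z)$. Apply Theorem 1 with $p=q/2\ge1$ to $Z\in\mathrm{FS}$. For the second, let $X$ have drift $b$ and measure $\kappa$. For $c>0$ the variable $cX$ has $R_{cX}(v)=cR_X(cv)$, so its $r$-function is
$$c\,r(cw)=\int\frac{1+cs}{1+csw}\cdot\frac{c(1+s)}{1+cs}\,\kappa(ds),$$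
which is in $\mathcal R$ (the second factor is bounded) with drift $cb$. Hence $1+\frac Xn\in\mathrm{FS}$ with drift $1+\frac bn$, and by Theorem 1 with $p=n$, $(1+\frac Xn)^n-(1+\frac bn)^n\in\mathrm{FS}$. As $n\to\infty$ this converges pointwise, hence in law, to $e^X-e^b$. Lemma 7 applies. $\blacksquare$

## 14. Exponents below one

For compactly supported $\mu$ with moments $m_n$, the free cumulants $\kappa_n$ are the coefficients in $R_\mu(w)=\sum_{n\ge1}\kappa_nw^{n-1}$ near $0$, and
$$m_1=\kappa_1,\quad m_2=\kappa_2+\kappa_1^2,\quad m_3=\kappa_3+3\kappa_1\kappa_2+\kappa_1^3,\quad m_4=\kappa_4+4\kappa_1\kappa_3+2\kappa_2^2+6\kappa_1^2\kappa_2+\kappa_1^4 .$$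

**Lemma 8.** If $\mu\in\mathrm{FID}$ has compact support, then $\kappa_2\kappa_4\ge\kappa_3^2$ (cf. Nica–Speicher, *Lectures on the Combinatorics of Free Probability*, Thm 13.16).

*Proof.* Let $\mu_N^{\boxplus N}=\mu$. By [BV], $\mu_N\in\mathrm{FID}$ with $R_{\mu_N}=R_\mu/N$. Since $\mu$ has compact support, $R_\mu$ is analytic and real near $0$. By Lemma 2 $\mu_N$ has compact support, and its cumulants are $\kappa_n/N$. So $m_n(\mu_N)=\kappa_n/N+O(N^{-2})$ for $n=2,3,4$, and for real $a_1,a_2$
$$\sum_{i,j=1}^2a_ia_j\kappa_{i+j}=\lim_{N\to\infty}N\int(a_1x+a_2x^2)^2\mu_N(dx)\ge0 .$$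
The determinant of this quadratic form is therefore $\ge0$. $\square$

For $\frac12(\delta_{-1}+\delta_1)$ one has $\kappa_2=1$, $\kappa_3=0$, $\kappa_4=1-2=-1$, so the criterion again shows that it is not in $\mathrm{FID}$. For $Z$ all cumulants are $1$, and $\kappa_2\kappa_4=\kappa_3^2$ with equality. So a first-order perturbation of $Z$ can violate the inequality.

*Proof of Theorem 2.* Let $p<1$, $p\ne0$, and $X=1+\varepsilon Z$, $\varepsilon>0$, which is in $\mathrm{FS}$. As $0\le Z\le4$, $X$ is bounded and bounded away from $0$. Uniformly in $0\le Z\le4$,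
$$W_\varepsilon:=\frac{X^p-1}{p\varepsilon}=Z+\delta Z^2+O(\varepsilon^2),\qquad\delta=\frac{(p-1)\varepsilon}2<0 .$$
From $G_Z=\frac1z+G_Z^2$ the moments of $Z$ satisfy $m_k=\sum_{i=0}^{k-1}m_im_{k-1-i}$, $m_0=1$, so $m_1,\dots,m_5=1,2,5,14,42$. Modulo $O(\varepsilon^2)$ the moments of $W_\varepsilon$ are $m_n(Z)+n\delta m_{n+1}(Z)$, that is,
$$1+2\delta,\qquad2+10\delta,\qquad5+42\delta,\qquad14+168\delta\qquad(n=1,2,3,4).$$
We solve for the cumulants modulo $O(\varepsilon^2)$, with $\kappa_1=1+2\delta$: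
$$\kappa_2=(2+10\delta)-(1+4\delta)=1+6\delta,$$
$$\kappa_3=(5+42\delta)-3(1+8\delta)-(1+6\delta)=1+12\delta,$$
$$\kappa_4=(14+168\delta)-4(1+14\delta)-2(1+12\delta)-6(1+10\delta)-(1+8\delta)=1+20\delta .$$
Therefore
$$\kappa_2\kappa_4-\kappa_3^2=(26-24)\delta+O(\varepsilon^2)=(p-1)\varepsilon+O(\varepsilon^2)<0\qquad\text{for small }\varepsilon .$$
By Lemma 8, $W_\varepsilon\notin\mathrm{FID}$. As $X^p=1+p\varepsilon W_\varepsilon$ is an invertible affine image of $W_\varepsilon$, and $\mathrm{FID}$ is invariant under such maps (apply the affine map to $\mu_n$, dividing the shift by $n$), also $X^p\notin\mathrm{FID}$.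

So no $p<1$ with $p\ne0$ is admissible. For $p=0$, $X^0=1\in\mathrm{FS}$, and for $p\ge1$ Theorem 1 applies. The admissible set of exponents is exactly $\{0\}\cup[1,\infty)$. $\blacksquare$
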